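\title{Infinitely many hyperfinite subfactors with the same standard invariant at index $3+\sqrt5$}

\begin{abstract}
We show that the standard invariant $A_3*A_4$, and likewise its dual, is realized by infinitely many pairwise non-isomorphic hyperfinite subfactors of index $3+\sqrt5$. The examples come from inclusions $N\subset P\subset P\rtimes_\sigma\mathbb Z/2$ with $N\subset P$ of type $A_4$. They are distinguished by a number that measures how far $\sigma$ moves those central sequences of $P$ that lie in $N$. For each $p\in(0,1]$ we construct, on a chain of Fibonacci objects, an involution $\sigma_p$ for which this number lies between $p/62$ and $\sqrt{2p}$.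
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{subfactor} is a unital inclusion $A\subset B$ of II$_1$ factors. It is \emph{hyperfinite} if $B$ is isomorphic to the hyperfinite II$_1$ factor $R$; then $A\cong R$ as well when the index is finite. Two subfactors $A\subset B$ and $\tilde A\subset\tilde B$ are \emph{isomorphic} if some isomorphism $B\to\tilde B$ carries $A$ onto $\tilde A$. For hyperfinite subfactors both algebras are copies of $R$, so all the information is in the position of $A$ inside $B$. The first invariant of this position is the index $[B:A]$, which by Jones \cite{Jones} lies in $\{4\cos^2(\pi/n):n\ge3\}\cup[4,\infty]$. A finer one, for finite index, is the \emph{standard invariant}: the lattice of finite dimensional algebras $A'\cap B_k$, $B'\cap B_k$, where $A\subset B\subset B_1\subset B_2\subset\cdots$ is the Jones tower; equivalently, the subfactor planar algebra. The inclusions $A'\cap B_k\subset A'\cap B_{k+1}$ are encoded by a graph, the \emph{principal graph} $\Gamma$, and the subfactor has \emph{finite depth}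 if $\Gamma$ is finite.

How much does the standard invariant remember? In finite depth, everything: by Popa \cite{Popa}, a hyperfinite subfactor of finite depth is determined up to isomorphism by its standard invariant. The simplest examples are the \emph{$A_n$ subfactors} ($n\ge2$), whose principal graph is the Dynkin diagram $A_n$ and whose index is $4\cos^2(\pi/(n+1))$. An $A_3$ subfactor has index $2$, and an $A_4$ subfactor has index $\varphi^2$, where $\varphi=\frac{1+\sqrt5}2$.

New subfactors arise by composition: from $A\subset L$ and $L\subset B$ one gets the \emph{composed inclusion} $A\subset B$, of index $[B:L][L:A]$. The two pieces do not determine the composition, since their relative position is a further datum. At the composite index $4=2\cdot2$ the standard invariants are completely classified. At the composite index $6=2\cdot3$ there are unclassifiably many pairwise non-isomorphic hyperfinite subfactors with the same standard invariant. Between them lies the composite index $2\varphi^2=3+\sqrt5$. Here the free composition of Bisch and Jones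 gives a standard invariant $A_3*A_4$, the standard invariant of a composed inclusion of an $A_3$ and an $A_4$ subfactor in which the two intermediate inclusions are in free position. Throughout, $A_3*A_4$ refers to the order in which the $A_3$ subfactor is the lower inclusion $A\subset L$. A standard invariant of index $\lambda$ is \emph{amenable} in Popa's sense if $\|\Gamma\|^2=\lambda$, and $A_3*A_4$ is not amenable. The following question is posed in \cite{Talk}.

\medskip
\noindent\textbf{Question.} \emph{Is there a standard invariant of index $3+\sqrt5$ that is realized by infinitely many pairwise non-isomorphic hyperfinite subfactors?}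
\medskip

A theorem of Liu \cite{Liu} suggests both the answer and the route. If the lower inclusion is $A_3$ and the upper one is $A_4$, only four standard invariants can occur, three of finite depth and $A_3*A_4$. So the standard invariant sees only four relative positions, and three of them account for at most one hyperfinite subfactor each. If one believes that an index $2$ inclusion can be placed in infinitely many ways relative to an $A_4$ inclusion, the answer must be yes. The task is to find an invariant that is not a function of the standard invariant, and to compute it in infinitely many examples. We use central sequences. Fix a free ultrafilter $\omega$ on $\mathbb N$, and write $N^\omega$ for the tracial ultrapower and $\|\cdot\|_2$ for the trace norm. An automorphism $\sigma$ of $P$ acts on $P^\omega\supset N^\omega$ term by term. The \emph{dual} of the standard invariant of $A\subset B$ is the standard invariant of $B\subset B_1$.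

\begin{theorem}\label{thm:main}
For every $p\in(0,1]$ there are a hyperfinite II$_1$ factor $P$, an $A_4$ subfactor $N\subset P$ and an outer automorphism $\sigma=\sigma_p$ of $P$ with $\sigma^2=1$ such that, with $B=P\rtimes_\sigma\mathbb Z/2$ and $\mathcal Q=N^\omega\cap P'$:
\begin{enumerate}
\item[(1)] $\|\sigma(x)-x\|_2\ge\frac p{62}\|x\|_2$ for all $x\in\mathcal Q$ with $\operatorname{tr}x=0$; in particular $N^\omega\cap B'=\mathbb C$;
\item[(2)] there is $x\in\mathcal Q$ with $\operatorname{tr}x=0$, $\|x\|_2=1$ and $\|\sigma(x)-x\|_2\le\sqrt{2p}$;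
\item[(3)] $N\subset B$ is a hyperfinite irreducible subfactor of index $3+\sqrt5$ whose standard invariant is the dual of $A_3*A_4$.
\end{enumerate}
Write $N_p\subset B_p$ for this subfactor, and let $p_1=1$, $p_{k+1}=p_k^2/8000$. Then the subfactors $N_{p_k}\subset B_{p_k}$ are pairwise non-isomorphic, and their downward basic constructions $D_{p_k}\subset N_{p_k}$ are pairwise non-isomorphic hyperfinite subfactors of index $3+\sqrt5$ with standard invariant $A_3*A_4$.
\end{theorem}

So the answer to the question is yes, both for $A_3*A_4$ and for its dual.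

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] The subfactors $N_{p_k}\otimes R\subset B_{p_k}\otimes R$ are pairwise non-isomorphic, and none of them is isomorphic to any $N_p\subset B_p$.
\item[(b)] Among the standard invariants of composed inclusions $M_0\subset L\subset M_1$ with $M_0\subset L$ an $A_3$ subfactor and $L\subset M_1$ an $A_4$ subfactor, $A_3*A_4$ is the only one with more than one hyperfinite realization. For the opposite order the same holds with the dual of $A_3*A_4$.
\end{enumerate}
\end{theorem}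

We do not prove that there are uncountably many, or unclassifiably many, hyperfinite realizations.

The proof has a soft part and a hard part. The soft part (Section~\ref{sec:delta}) shows that the best constant in (1) is an isomorphism invariant of $N\subset B$ and derives the rest of Theorem~\ref{thm:main} from (1) and (2). The hard part is the construction of $\sigma_p$. Section~\ref{sec:model} explains the mechanism in finite dimensional models, Section~\ref{sec:fib} contains the computations in the Fibonacci category, and Section~\ref{sec:constr} defines $N\subset P$ and $\sigma$. The lower bound (1) combines a localization lemma (Section~\ref{sec:loc}) with a spectral gap estimate (Section~\ref{sec:gap}); Section~\ref{sec:bounds} proves (1) and (2). Theorem~\ref{thm:compl} is proved in Section~\ref{sec:compl}.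

\section{Facts on subfactors}\label{sec:facts}

All factors have separable predual. On a finite von Neumann algebra with a fixed faithful normal trace $\operatorname{tr}$, $\operatorname{tr}(1)=1$, we put $\langle a,b\rangle=\operatorname{tr}(b^*a)$ and $\|a\|_2^2=\langle a,a\rangle$. The trace preserving conditional expectation $E_A$ onto a von Neumann subalgebra $A$ is the restriction of the orthogonal projection $e_A$ onto $L^2(A)$; thus $E_A(x)$ is the $\|\cdot\|_2$-closest point of $A$ to $x$. A subfactor $A\subset B$ is \emph{irreducible} if $A'\cap B=\mathbb C$. We use the following standard facts.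

\begin{enumerate}
\item[(S1)] \emph{Index.} $[B:A]$ is the dimension of $L^2(B)$ as a left $A$-module. It is multiplicative in chains, it equals $1$ only if $A=B$, and otherwise it is at least $2$, by Jones' list of values. Tensoring both algebras with $R$ does not change it.
\item[(S2)] \emph{Basic construction.} Let $[B:A]<\infty$, and let $J$ be the conjugation $b\mapsto b^*$ on $L^2(B)$. Then $B_1=\langle B,e_A\rangle=(JAJ)'$ is a II$_1$ factor, $[B_1:B]=[B:A]$, $\operatorname{tr}(e_A)=[B:A]^{-1}$ and $e_Abe_A=E_A(b)e_A$ for $b\in B$. Iterating gives the Jones tower. An isomorphism of subfactors extends to their basic constructions. There is a subfactor $D\subset A$, a \emph{downward basic construction}, such that $A\subset B$ is the basic construction of $D\subset A$.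
\item[(S3)] \emph{Standard invariant.} The standard invariant is $2$-periodic along the Jones tower: $B_1\subset B_2$ has the same standard invariant as $A\subset B$. A standard invariant has finite depth if and only if its dual has. The Jones tower of $A\otimes R\subset B\otimes R$ is $(B_k\otimes R)$, so this subfactor has the same standard invariant as $A\subset B$.
\item[(S4)] \emph{Index below $4$.} If $[B:A]<4$, then $A\subset B$ is irreducible and its principal graph is a Dynkin diagram of type $A$, $D$ or $E$ and of norm $[B:A]^{1/2}$. The only such diagram of norm $2\cos(\pi/4)$ is $A_3$, and the only one of norm $2\cos(\pi/5)$ is $A_4$. So index $2$ means $A_3$, and index $\varphi^2=4\cos^2(\pi/5)$ means $A_4$.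
\item[(S5)] \emph{Finite groups.} An action of a finite group $G$ on a II$_1$ factor $M$ is \emph{outer} if no $g\ne1$ acts by an inner automorphism. Then $M\rtimes G$ and $M^G$ are II$_1$ factors and $[M:M^G]=|G|$.
\item[(S6)] \emph{Injectivity.} By Connes' theorem an injective II$_1$ factor is isomorphic to $R$. Injectivity passes to von Neumann subalgebras of a finite injective algebra and to crossed products by finite groups.
\item[(S7)] \emph{Ultrapowers.} $M^\omega$ is the algebra of norm bounded sequences $(x_k)$ in $M$ modulo those with $\lim_{k\to\omega}\|x_k\|_2=0$, with trace $\lim_\omega\operatorname{tr}(x_k)$; $M$ embeds as constant sequences. For $N\subset P$, the algebra $N^\omega\cap P'$ consists of the classes of bounded sequences in $N$ with $\lim_\omega\|[x_k,y]\|_2=0$ for all $y\in P$; it suffices to test $y$ in a $\|\cdot\|_2$-dense subset. Writing $R=\bigotimes_kM_2(\mathbb C)$ and taking a traceless unitary in the $k$-th factor shows $R^\omega\cap R'\neq\mathbb C$.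
\end{enumerate}

We also use two classification theorems.

\begin{theorem}[Popa \cite{Popa}]\label{thm:popa}
A hyperfinite subfactor of finite depth is determined up to isomorphism by its standard invariant.
\end{theorem}

\begin{theorem}[Liu \cite{Liu}]\label{thm:liu}
If $M_0\subset L$ is an $A_3$ subfactor and $L\subset M_1$ is an $A_4$ subfactor, only four standard invariants can arise for $M_0\subset M_1$: three of finite depth (the first three Bisch--Haagerup ``fish'') and $A_3*A_4$.
\end{theorem}

The invariant $A_3*A_4$ enters our proofs only through Theorem~\ref{thm:liu}. The following observation is used twice.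

\begin{lemma}\label{lem:intertwine}
Let $M$ be a II$_1$ factor, $A\subset M$ a unital $*$-subalgebra with $A'\cap M=\mathbb C$, and $\psi:A\to M$ a $*$-homomorphism. If $0\ne b\in M$ satisfies $yb=b\psi(y)$ for all $y\in A$, then $b$ is a multiple of a unitary $v\in M$, and $\psi(y)=v^*yv$ for $y\in A$.
\end{lemma}

\begin{proof}
Taking adjoints in $y^*b=b\psi(y^*)$ gives $b^*y=\psi(y)b^*$. Hence $ybb^*=b\psi(y)b^*=bb^*y$, so $bb^*$ is a nonzero scalar. In a finite factor this makes $b$ a multiple of a unitary.
\end{proof}

\section{An invariant from central sequences}\label{sec:delta}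

In this section $N\subset P$ is a subfactor of index $\varphi^2$, $\sigma$ is an automorphism of $P$ with $\sigma^2=1$, and $B=P\rtimes_\sigma\mathbb Z/2$. Every element of $B$ is uniquely $a+bu$ with $a,b\in P$, where $u$ is a self-adjoint unitary with $uyu=\sigma(y)$ for $y\in P$, and $E_P(a+bu)=a$. If $B$ is a factor, then $[B:P]=2$ and $[B:N]=2\varphi^2=3+\sqrt5$. We call $N\subset P\subset B$ a \emph{triple}, and an \emph{irreducible triple} if $N'\cap B=\mathbb C$; in that case $B$ is a factor. Put
\[
\mathcal Q=N^\omega\cap P',\qquad\mathcal Q^\sigma=\{x\in\mathcal Q:\sigma(x)=x\}.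
\]
We do not assume $\sigma(N)=N$, so $\sigma$ maps $\mathcal Q$ into $P^\omega\cap P'$ but not necessarily into $\mathcal Q$. Since $B$ is generated by $P$ and $u$, and $uxu=\sigma(x)$ in $B^\omega$, we have
\begin{equation}\label{eq:fixed}
N^\omega\cap B'=\mathcal Q^\sigma .
\end{equation}
The algebra \eqref{eq:fixed} is an invariant of $N\subset B$, but it equals $\mathbb C$ in all the examples of Theorem~\ref{thm:main}. The quantitative version is
\begin{equation}\label{eq:delta}
\Delta=\inf\{\|\sigma(x)-x\|_2:\ x\in\mathcal Q,\ \|x\|_2=1,\ x\perp\mathcal Q^\sigma\},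
\end{equation}
the least amount by which $\sigma$ moves an element of $\mathcal Q$ orthogonal to the fixed ones.

\begin{remark}\label{rem:two}
If $\sigma(N)=N$, as for the tensor product of an $A_4$ subfactor with $R\subset R\rtimes\mathbb Z/2$, then $\Delta$ carries little information. Indeed $\sigma(\mathcal Q)=\mathcal Q$, and if $x\perp\mathcal Q^\sigma$, then $x+\sigma(x)\in\mathcal Q^\sigma$ is orthogonal to $x$ and to $\sigma(x)$, so $\sigma(x)=-x$. Thus $\Delta=2$ unless $\mathcal Q=\mathcal Q^\sigma$. Small values of $\Delta$ require an involution that moves $N$, even asymptotically.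
\end{remark}

The definition of $\Delta$ uses $P$ and $\sigma$, while an isomorphism of subfactors only has to respect $N$ and $B$. The irrationality of the index closes this gap.

\begin{proposition}\label{prop:rigid}
Let $N\subset P\subset B$ and $\tilde N\subset\tilde P\subset\tilde B$ be irreducible triples, and let $\Phi:B\to\tilde B$ be an isomorphism with $\Phi(N)=\tilde N$. Then $\Phi(P)=\tilde P$, and the two triples have the same $\Delta$.
\end{proposition}

\begin{proof}
Let $L=\Phi(P)$ and suppose $L\ne\tilde P$. The algebra $K=\tilde P\cap L$ contains $\tilde N$, so its center lies in $\tilde N'\cap\tilde B=\mathbb C$, and $K$ is a II$_1$ factor. Since $[\tilde P:K][K:\tilde N]=\varphi^2<4$, (S1) shows that one of the two indices is $1$. If $K=\tilde P$, then $\tilde P\subset L$ and both have index $2$ in $\tilde B$, so $L=\tilde P$, which is excluded. Hence $\tilde P\cap L=\tilde N$.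

Let $\psi_1$ be the automorphism $a+b\tilde u\mapsto a-b\tilde u$ of $\tilde B$, and let $\psi_2$ be the transport by $\Phi$ of the automorphism $a+bu\mapsto a-bu$ of $B$. Their fixed point algebras are $\tilde P$ and $L$, so the group $G\subset\operatorname{Aut}(\tilde B)$ that they generate has $\tilde B^G=\tilde N$. The action of $G$ is outer: if $g=\operatorname{Ad}v$, then $v$ commutes with $\tilde N$, so $v$ is a scalar and $g=1$.

We claim that $G$ is finite. For $g\in G$ let $u_g$ be the unitary of $L^2(\tilde B)$ that extends $g$. It commutes with $\tilde N$ and with $J$, hence with $J\tilde NJ$, so $u_g\in C:=\langle\tilde B,e_{\tilde N}\rangle$ by (S2). Let $g\ne1$ and $b=E_{\tilde B}(u_g)$. From $yu_g=u_gg^{-1}(y)$ we get $yb=bg^{-1}(y)$ for $y\in\tilde B$, so $b=0$ by Lemma~\ref{lem:intertwine} and outerness. Let $e=e_{\tilde B}$ be the Jones projection of $\tilde B\subset C$. The projections $u_g^*eu_g\in\langle C,e\rangle$ have trace $[C:\tilde B]^{-1}=(3+\sqrt5)^{-1}$, and for $g\ne h$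
\[
u_g^*eu_g\,u_h^*eu_h=u_g^*E_{\tilde B}(u_{gh^{-1}})\,e\,u_h=0 .
\]
Hence $|G|\le3+\sqrt5$. By (S5), $[\tilde B:\tilde N]=[\tilde B:\tilde B^G]=|G|$ is an integer, whereas $3+\sqrt5$ is irrational. This contradiction proves $\Phi(P)=\tilde P$.

Consequently $\Phi^\omega(\mathcal Q)=\tilde{\mathcal Q}$. Since $E_{\tilde P}(\Phi(u))=\Phi(E_P(u))=0$, we have $\Phi(u)=v\tilde u$ with $v\in\tilde P$ unitary, and $\Phi\sigma\Phi^{-1}=\operatorname{Ad}(v)\tilde\sigma$ on $\tilde P$. For $x\in\tilde{\mathcal Q}$ the element $\tilde\sigma(x)$ lies in $\tilde P^\omega\cap\tilde P'$, so it commutes with $v$. Therefore $\Phi^\omega(\sigma(x))=\tilde\sigma(\Phi^\omega(x))$ for $x\in\mathcal Q$, and $\Phi^\omega$ matches all the data in \eqref{eq:delta}.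
\end{proof}

We write $\Delta(N\subset B)$ for this invariant. The next proposition shows that the absence of fixed central sequences already determines the standard invariant.

\begin{proposition}\label{prop:soft}
Let $N\subset P\subset B$ be a triple with $P\cong R$, $\mathcal Q\ne\mathbb C$ and $\mathcal Q^\sigma=\mathbb C$. Then $\sigma$ is outer, and $N\subset B$ is a hyperfinite irreducible subfactor of index $3+\sqrt5$ whose standard invariant is the dual of $A_3*A_4$. A downward basic construction $D\subset N$ is hyperfinite, of index $3+\sqrt5$, with standard invariant $A_3*A_4$.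
\end{proposition}

\begin{proof}
Suppose that $\sigma(y)=v^*yv$ for all $y\in N$, with $v\in P$ unitary. Then $\sigma(x)=v^*xv=x$ for $x\in\mathcal Q$, so $\mathcal Q=\mathcal Q^\sigma$, contrary to the hypotheses. In particular $\sigma$ is outer, so $B$ is a II$_1$ factor by (S5), and $B$, $N$ and $D$ are isomorphic to $R$ by (S6). Let $a+bu\in N'\cap B$. Comparing coefficients in $y(a+bu)=(a+bu)y$ gives $ya=ay$ and $yb=b\sigma(y)$ for $y\in N$. Since $N'\cap P=\mathbb C$ by (S4), $a$ is a scalar, and $b=0$ by Lemma~\ref{lem:intertwine} and the first sentence of the proof. So $N\subset B$ is irreducible.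

In $N\subset P\subset B$ the index $2$ inclusion is on top, so we pass to the basic construction in order to apply Theorem~\ref{thm:liu}. On $L^2(B)$ we have
\[
B\subset\langle B,e_P\rangle=(JPJ)'\subset(JNJ)'=\langle B,e_N\rangle=B_1 .
\]
The first inclusion has index $2$, and the second has index $2\varphi^2/2=\varphi^2$; by (S4) they are an $A_3$ and an $A_4$ subfactor. So the standard invariant of $B\subset B_1$ has finite depth or equals $A_3*A_4$. Suppose it has finite depth. Then $N\subset B$ has finite depth, and $N\otimes R\subset B\otimes R$ is hyperfinite with the same standard invariant, by (S3). By Theorem~\ref{thm:popa} the two subfactors are isomorphic. But $(N\otimes R)^\omega\cap(B\otimes R)'\supset1\otimes(R^\omega\cap R')\ne\mathbb C$, while $N^\omega\cap B'=\mathbb C$ by \eqref{eq:fixed}. This is a contradiction, so $B\subset B_1$ has standard invariant $A_3*A_4$. As $D\subset N\subset B\subset B_1$ is a Jones tower, $D\subset N$ has the same standard invariant by (S3), and $N\subset B$ has the dual one.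
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given the inequalities in (1) and (2)]
Suppose that for each $p$ we have a triple with $P\cong R$ that satisfies the inequality in (1) and statement (2). By (S4), $N\subset P$ is an $A_4$ subfactor. The inequality in (1) gives $\mathcal Q^\sigma=\mathbb C$, hence $N^\omega\cap B'=\mathbb C$ by \eqref{eq:fixed}, and (2) gives $\mathcal Q\ne\mathbb C$. Proposition~\ref{prop:soft} yields outerness, (3), and the properties of each $D_p\subset N_p$. Since $x\perp\mathcal Q^\sigma$ now means $\operatorname{tr}x=0$,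
\[
\tfrac p{62}\le\Delta(N_p\subset B_p)\le\sqrt{2p}.
\]
As $\sqrt{2p_{k+1}}=p_k/\sqrt{4000}<p_k/62$, the numbers $\Delta(N_{p_k}\subset B_{p_k})$ are strictly decreasing in $k$, and these subfactors are pairwise non-isomorphic by Proposition~\ref{prop:rigid}. An isomorphism between $D_{p_k}\subset N_{p_k}$ and $D_{p_j}\subset N_{p_j}$ would extend to the basic constructions $N_{p_k}\subset B_{p_k}$ and $N_{p_j}\subset B_{p_j}$, so $k=j$.
\end{proof}

The bare count in Theorem~\ref{thm:liu} already answers the question of the introduction: infinitely many non-isomorphic subfactors $D_{p_k}\subset N_{p_k}$ share at most four standard invariants.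

\section{Involutions controlled by a hidden variable}\label{sec:model}

It remains to find an involution that moves every traceless element of $\mathcal Q$, and some of them only slightly. By Remark~\ref{rem:two} this cannot come from an eigenvalue of $\sigma$ on $\mathcal Q$. It comes from averaging.

Let $\Omega$ be a finite set with a probability $\mu$, and let $q_\eta$ ($\eta\in\Omega$) be the minimal projections of $\mathbb C^\Omega$, with $\operatorname{tr}q_\eta=\mu(\eta)$. Let $M$ be a matrix algebra, $W^\eta\in M$ self-adjoint unitaries, and $W=\sum_\eta q_\eta\otimes W^\eta$. Then $\operatorname{Ad}W$ is an involution of $\mathbb C^\Omega\otimes M$, and for $x\in M$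
\begin{equation}\label{eq:model}
\|W(1\otimes x)W-1\otimes x\|_2^2=2\|x\|_2^2-2\langle Ax,x\rangle,\qquad A=\sum_\eta\mu(\eta)\operatorname{Ad}W^\eta .
\end{equation}
An element that does not see the variable $\eta$ feels only the average $A$, which is a self-adjoint contraction with a spectrum that we can design.

\begin{example}[slow motion]\label{ex:pauli}
Let $M=M_2(\mathbb C)$ with $S_0=1$ and the Pauli matrices $S_1,S_2,S_3$. These are self-adjoint unitaries and form an orthonormal basis, and $S_gS_sS_g=\varepsilon_g(s)S_s$, where $\varepsilon_g(s)=1$ if $g=0$, $s=0$ or $g=s$, and $\varepsilon_g(s)=-1$ otherwise. Let $W^\eta=S_{g(\eta)}$, where $g$ takes the values $0,1,2,3$ with probabilities $1-\frac{3p}4,\frac p4,\frac p4,\frac p4$. For $s\ne0$,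
\[
AS_s=\Big(1-\frac{3p}4+\frac p4-\frac{2p}4\Big)S_s=(1-p)S_s ,
\]
so every traceless $x$ is moved by exactly $\sqrt{2p}\,\|x\|_2$. If $g$ took only the values $0$ and $1$, then $S_1$ would be fixed; giving the three Pauli matrices equal weight makes the factor $1-p$ the same in all traceless directions.
\end{example}

\begin{example}[dephasing]\label{ex:dephase}
Let $M=M_m(\mathbb C)$ with matrix units $e_{\gamma\gamma'}$, and $W^\eta=\sum_\gamma\chi(\eta,\gamma)e_{\gamma\gamma}$ with signs $\chi(\eta,\gamma)=\pm1$. Then $Ae_{\gamma\gamma'}=\big(\sum_\eta\mu(\eta)\chi(\eta,\gamma)\chi(\eta,\gamma')\big)e_{\gamma\gamma'}$. With a single $\eta$ and $m\ge3$, two of the signs agree and some off-diagonal matrix unit is fixed. If $\eta$ runs uniformly through all sign patterns $\{\pm1\}^m$, then $A$ kills every off-diagonal matrix unit, and every $x$ with zero diagonal is moved by $\sqrt2\,\|x\|_2$.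
\end{example}

In both examples there is an algebra that is not moved at all: the $q_\eta$, and in the second example also the $e_{\gamma\gamma}$. If we string infinitely many such gates along a chain, these projections form central sequences of $P$ fixed by $\sigma$. Condition (1) of Theorem~\ref{thm:main} forces them to stay away from $N$. This is where the inclusion $N\subset P$ enters. We realize $P$ on a chain of objects $X_0,X_1,X_2,\dots$ of the Fibonacci category and $N$ on the chain $X_1,X_2,\dots$, and we take as variables the total charges $c_k$ of $X_0\cdots X_k$. They commute with each other, they are asymptotically central, and each of them depends on $X_0$. Three properties make the scheme work: an element of $N$ supported far to the right has more than half of its mass off the diagonal with respect to the charges (Lemma~\ref{lem:mass}); the sequence of charges is uniformly distributed once its endpoints are given (Lemma~\ref{lem:walk}); and central sequences from $N$ are supported far to the right (Lemma~\ref{lem:loc}).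

\section{Computations in the Fibonacci category}\label{sec:fib}

\subsection{The category}
We work in the strict unitary Fibonacci category. It has two simple objects $\mathbf 1$ and $X$, called \emph{charges}, with $X\otimes X\cong\mathbf 1\oplus X$ and dimensions $d_{\mathbf 1}=1$, $d_X=\varphi$; recall $\varphi^{-1}+\varphi^{-2}=1$. We often write $YZ$ for $Y\otimes Z$, and we omit identity morphisms tensored on the right. The following facts are standard.

\begin{enumerate}
\item[(F1)] For an object $Y$ and a charge $c$, $\operatorname{Hom}(c,Y)$ is a Hilbert space of finite dimension $n_c$, with $g^*f=\langle f,g\rangle1_c$, and $\operatorname{Hom}(\mathbf 1,X)=0$. If $v$ runs through an orthonormal basis of $\operatorname{Hom}(c,Y)$, then $z^Y_c=\sum_vvv^*$ is the \emph{isotypic projection}, $z^Y_{\mathbf 1}+z^Y_X=1$, and $\operatorname{End}(Y)\cong M_{n_{\mathbf 1}}(\mathbb C)\oplus M_{n_X}(\mathbb C)$ has center spanned by the $z_c^Y$. Every morphism $f:Y\to Y'$ satisfies $fz_c^Y=z_c^{Y'}f$.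
\item[(F2)] The dimension $d(Y)=n_{\mathbf 1}+\varphi n_X$ is multiplicative. There are faithful traces $\operatorname{Tr}_Y$ on $\operatorname{End}(Y)$ with $\operatorname{Tr}_Y(1)=d(Y)$ and $\operatorname{Tr}_Y(gf)=\operatorname{Tr}_{Y'}(fg)$ for $f:Y\to Y'$, $g:Y'\to Y$. The normalized traces $\operatorname{tr}_Y=\operatorname{Tr}_Y/d(Y)$ satisfy $\operatorname{tr}(y\otimes z)=\operatorname{tr}(y)\operatorname{tr}(z)$.
\item[(F3)] Fix isometries $\alpha:\mathbf 1\to XX$ and $\beta:X\to XX$, so $\alpha\alpha^*+\beta\beta^*=1$. By the conjugate equations, $(1_X\otimes\alpha^*)(\alpha\otimes1_X)$ and $(\alpha^*\otimes1_X)(1_X\otimes\alpha)$ are scalars of modulus $\varphi^{-1}$. The \emph{left partial trace}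
\[
E_X:\operatorname{End}(XZ)\to\operatorname{End}(Z),\qquad E_X(x)=\alpha^*(1_X\otimes x)\alpha ,
\]
preserves the normalized trace, and so does its mirror image $x\mapsto(1_Z\otimes\alpha^*)(x\otimes1_X)(1_Z\otimes\alpha)$ on $\operatorname{End}(ZX)$.
\end{enumerate}

By (F2), an isometry $f:Y\to Y'$ satisfies
\begin{equation}\label{eq:trace}
\operatorname{tr}_{Y'Z}(faf^*)=\frac{d(Y)}{d(Y')}\operatorname{tr}_{YZ}(a),\qquad a\in\operatorname{End}(YZ);
\end{equation}
the factor is $\varphi^{-2}$ for $\alpha$ and $\varphi^{-1}$ for $\beta$. Since $E_X(x(1_X\otimes z))=E_X(x)z$, the map $x\mapsto1_X\otimes E_X(x)$ is the trace preserving conditional expectation onto $1_X\otimes\operatorname{End}(Z)$. For $Z=X$ the values of $E_X$ are scalars, so $E_X(\alpha\alpha^*)=\operatorname{tr}(\alpha\alpha^*)=\varphi^{-2}$ and $E_X(\beta\beta^*)=\varphi^{-1}$.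

All statements of this section remain true with \emph{coefficients}, that is, with every $\operatorname{End}(\cdot)$ replaced by $\operatorname{End}(\cdot)\otimes C$ for a matrix algebra $C$ with normalized trace and every map tensored with $\mathrm{id}_C$: expand in an orthonormal basis of $C$.

\subsection{Mass off the diagonal}
Think of a chain $c\otimes X\otimes Z$, where $c$ is the total charge of everything to the left, and of an element $x\in\operatorname{End}(XZ)$ that does not see $c$. We ask how far $1_c\otimes x$ is from commuting with the charge of $c\otimes X$.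

\begin{example}\label{ex:three}
Let $Z=X$ and $x=\alpha\alpha^*-\varphi^{-2}$, so $E_X(x)=0$ and $\|x\|_2^2=\varphi^{-2}(1-\varphi^{-2})=\varphi^{-3}$. If $c=\mathbf 1$, the charge of $c\otimes X$ can only be $X$, and $1_c\otimes x$ is diagonal. Let $c=X$. Then $\operatorname{End}(XXX)\cong\mathbb C\oplus M_2(\mathbb C)$, where $M_2(\mathbb C)$ acts on $\operatorname{Hom}(X,XXX)$ with orthonormal basis $\alpha\otimes1_X$, $(\beta\otimes1_X)\beta$; the basis vectors correspond to the two values of the charge of the first two factors. The projection $1_X\otimes\alpha\alpha^*$ is the range projection of the isometry $1_X\otimes\alpha:X\to XXX$, so it has rank one in $M_2(\mathbb C)$ and vanishes in $\mathbb C$. Its first diagonal entry is $\varphi^{-2}$ by (F3). Hence, with $|t|=1$,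
\[
1_X\otimes\alpha\alpha^*=0\oplus\begin{pmatrix}\varphi^{-2}&t\varphi^{-3/2}\\ \bar t\varphi^{-3/2}&\varphi^{-1}\end{pmatrix},\qquad
1_X\otimes x=-\varphi^{-2}\oplus\begin{pmatrix}0&t\varphi^{-3/2}\\ \bar t\varphi^{-3/2}&\varphi^{-3}\end{pmatrix}.
\]
A minimal projection of $M_2(\mathbb C)$ has trace $\varphi/\varphi^3=\varphi^{-2}$, so the off-diagonal part has squared norm $2\varphi^{-5}=2\varphi^{-2}\|x\|_2^2$. Far out in a chain, the charge $c$ equals $X$ with probability close to $\varphi/\sqrt5$ (see \eqref{eq:haarlimit}). On average the off-diagonal fraction of the mass is $\frac{\varphi}{\sqrt5}\cdot2\varphi^{-2}=1-\frac1{\sqrt5}>\frac12$.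
\end{example}

The same fraction appears for every $Z$ and every $x$ with $E_X(x)=0$. The diagonal blocks of $1_X\otimes x$ are its compressions by $\alpha$ and $\beta$. The first is $E_X(x)$; for the second put
\[
\Theta(x)=\beta^*(1_X\otimes x)\beta\in\operatorname{End}(XZ),\qquad x\in\operatorname{End}(XZ).
\]

\begin{lemma}\label{lem:theta}
$\Theta(1_X\otimes z)=1_X\otimes z$ for $z\in\operatorname{End}(Z)$, and $\Theta(x)=-\varphi^{-1}x$ if $E_X(x)=0$. Thus $\Theta$ is self-adjoint and $\Theta(x)=\varphi\,1_X\otimes E_X(x)-\varphi^{-1}x$ for all $x$.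
\end{lemma}

\begin{proof}
We have $\Theta(1_X\otimes z)=\beta^*\beta\otimes z=1_X\otimes z$. Let $E_X(x)=0$. We first show that $x=(1_X\otimes y')(\beta\otimes1_Z)$ for some $y':XZ\to Z$. Put $\check x=(\alpha^*\otimes1_Z)(1_X\otimes x):XXZ\to Z$. Then $\check x(\alpha\otimes1_Z)=E_X(x)=0$, so $\check x=\check x(\alpha\alpha^*+\beta\beta^*)=y(\beta^*\otimes1_Z)$ with $y=\check x(\beta\otimes1_Z)$. On the one hand,
\[
(1_X\otimes\check x)(\alpha\otimes1_{XZ})=(1_X\otimes\alpha^*\otimes1_Z)(1_{XX}\otimes x)(\alpha\otimes1_{XZ})=\big((1_X\otimes\alpha^*)(\alpha\otimes1_X)\otimes1_Z\big)x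
\]
is a nonzero multiple of $x$ by (F3). On the other hand it equals $(1_X\otimes y)\big((1_X\otimes\beta^*)(\alpha\otimes1_X)\otimes1_Z\big)$, and $(1_X\otimes\beta^*)(\alpha\otimes1_X)$ lies in $\operatorname{Hom}(X,XX)=\mathbb C\beta$. This gives $y'$. Let $\theta$ be the scalar with $(\beta^*\otimes1_X)(1_X\otimes\beta)\beta=\theta\beta$; it does not depend on $Z$ or $x$. Then
\[
\Theta(x)=(\beta^*\otimes1_Z)(1_{XX}\otimes y')(1_X\otimes\beta\otimes1_Z)(\beta\otimes1_Z)=(1_X\otimes y')\big((\beta^*\otimes1_X)(1_X\otimes\beta)\beta\otimes1_Z\big)=\theta x .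
\]
To find $\theta$, take $x=\alpha\alpha^*-\varphi^{-2}$ as in Example~\ref{ex:three}. The morphism $f=(1_X\otimes\alpha^*)(\beta\otimes1_X)\alpha$ lies in $\operatorname{Hom}(\mathbf 1,X)=0$, so $\alpha^*\Theta(\alpha\alpha^*)\alpha=f^*f=0$ and $\alpha^*\Theta(x)\alpha=-\varphi^{-2}$, while $\alpha^*x\alpha=1-\varphi^{-2}=\varphi^{-1}$. So $\theta=-\varphi^{-1}$. The two eigenspaces are orthogonal complements of each other, which gives self-adjointness, and the last formula follows from $1+\varphi^{-1}=\varphi$.
\end{proof}

The limiting law of the charge is given by the \emph{Haar weights}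
\[
h_{\mathbf 1}=\frac1{\varphi\sqrt5},\qquad h_X=\frac\varphi{\sqrt5},\qquad h_{\mathbf 1}+h_X=1,\qquad h_X\varphi^{-2}=h_{\mathbf 1}.
\]
On $\bigoplus_c\operatorname{End}(cZ)$, $c\in\{\mathbf 1,X\}$, put $\langle\zeta,\zeta'\rangle_h=\sum_ch_c\langle\zeta_c,\zeta'_c\rangle$, and define
\[
\iota(z)=(1_c\otimes z)_c\quad(z\in\operatorname{End}(Z)),\qquad E(\zeta)=h_{\mathbf 1}\zeta_{\mathbf 1}+h_XE_X(\zeta_X)\in\operatorname{End}(Z).
\]
Then $\iota$ is isometric, $\operatorname{tr}E(\zeta)=\sum_ch_c\operatorname{tr}\zeta_c$, and $E$ is the adjoint of $\iota$: $\langle\zeta,\iota(z)\rangle_h=\langle E(\zeta),z\rangle$.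

\begin{lemma}\label{lem:mass}
Let $x\in\operatorname{End}(XZ)$ with $E_X(x)=0$, and let $\zeta_c=\sum_az_a^{cX}(1_c\otimes x)z_a^{cX}$ be the part of $1_c\otimes x$ that is diagonal for the charge of $cX$. Then $\|\zeta\|_h^2=5^{-1/2}\|x\|_2^2$.
\end{lemma}

\begin{proof}
For $c=\mathbf 1$ only $a=X$ occurs, so $\zeta_{\mathbf 1}=x$. For $c=X$ the projections are $\alpha\alpha^*$ and $\beta\beta^*$, so $\zeta_X=\alpha E_X(x)\alpha^*+\beta\Theta(x)\beta^*=-\varphi^{-1}\beta x\beta^*$, and $\|\zeta_X\|_2^2=\varphi^{-3}\|x\|_2^2$ by \eqref{eq:trace}. Finally $h_{\mathbf 1}+h_X\varphi^{-3}=5^{-1/2}(\varphi^{-1}+\varphi^{-2})=5^{-1/2}$.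
\end{proof}

\subsection{Paths and lifts}
A \emph{path} of length $r$ from $w$ to $c$ is a sequence of charges $\pi=(c_0,\dots,c_r)$ with $c_0=w$, $c_r=c$ and no two consecutive $\mathbf 1$'s; we write $c(\pi)=c_r$. Each step $a\to a'$ has an isometry $v_{aa'}:a'\to aX$, namely $v_{\mathbf 1X}=1_X$, $v_{X\mathbf 1}=\alpha$, $v_{XX}=\beta$. Define isometries $v_\pi:c\to wX^{\otimes r}$ by $v_{(w)}=1_w$ and $v_\pi=(v_{\pi'}\otimes1_X)v_{c_{r-1}c_r}$, $\pi'=(c_0,\dots,c_{r-1})$. Concatenation of paths corresponds to composition of the isometries. Since $\sum_{a'}v_{aa'}v_{aa'}^*=1$, the projections $q_\pi=v_\pi v_\pi^*$, over all paths of length $r$ from $w$, sum to $1$. By \eqref{eq:trace},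
\begin{equation}\label{eq:pathtrace}
\operatorname{tr}q_\pi=\frac{d_c}{d_w\varphi^r}.
\end{equation}
By (F1), $q_\pi\le z_{c_k}^{wX^{\otimes k}}$ for each $k$. Since the $q_\pi$ sum to $1$, the projections $z_a^{wX^{\otimes k}}$ ($0\le k\le r$) commute, and the product $\prod_kz_{a_k}^{wX^{\otimes k}}$ equals $q_{(a_k)}$ if $(a_k)$ is a path from $w$, and $0$ otherwise. With the Fibonacci numbers $F_0=0$, $F_1=F_2=1,\dots$, the number of paths of length $r$ from $w$ to $c$ is the $(w,c)$ entry of
\begin{equation}\label{eq:count}
\begin{pmatrix}0&1\\1&1\end{pmatrix}^r=\begin{pmatrix}F_{r-1}&F_r\\F_r&F_{r+1}\end{pmatrix}\qquad(\text{order }\mathbf 1,X).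
\end{equation}

When we cut off the diagonal part of $1\otimes x$, the result is no longer of the form $1\otimes x'$: it depends on the charge at the place where $x$ begins, though on nothing else to the left. Such elements are described as follows. For $\zeta\in\bigoplus_c\operatorname{End}(cZ)$ the \emph{lift} of $\zeta$ by $r$ steps is
\[
L(\zeta)\in\bigoplus_w\operatorname{End}(wX^{\otimes r}Z),\qquad L(\zeta)_w=\sum_\pi v_\pi\zeta_{c(\pi)}v_\pi^* ,
\]
the sum running over paths of length $r$ from $w$. The map $L$ is a unital $*$-homomorphism because the $v_\pi$ have orthogonal ranges that fill the space; a lift by $r$ steps followed by a lift by $r'$ steps is the lift by $r+r'$ steps; and $L(\iota(z))=\iota(1_{X^{\otimes r}}\otimes z)$. If $Z=YZ'$, then $v_\pi z_a^{c(\pi)Y}v_\pi^*=z_a^{wX^{\otimes r}Y}q_\pi$ by (F1), so $L$ maps $(z_a^{cY})_c$ to $(z_a^{wX^{\otimes r}Y})_w$: lifts send charges to charges. The next lemma is the reason for using the Haar weights. It says that a lift, tested against elements that do not see the initial charge, looks like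 an element supported on $Z$.

\begin{lemma}\label{lem:lift}
$E(L(\zeta))=1_{X^{\otimes r}}\otimes E(\zeta)$, and $\|L(\zeta)\|_h=\|\zeta\|_h$.
\end{lemma}

\begin{proof}
As lifts compose, it suffices to prove the formula for $r=1$, where $L(\zeta)_{\mathbf 1}=\zeta_X$ and $L(\zeta)_X=\alpha\zeta_{\mathbf 1}\alpha^*+\beta\zeta_X\beta^*$. By (F3),
\[
E_X(\alpha\zeta_{\mathbf 1}\alpha^*)=(\alpha^*\otimes1_X)(1_X\otimes\alpha)\,(1_X\otimes\zeta_{\mathbf 1})\,(1_X\otimes\alpha^*)(\alpha\otimes1_X)=\varphi^{-2}\,1_X\otimes\zeta_{\mathbf 1}.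
\]
For $a,x\in\operatorname{End}(XZ)$, using $\beta^*=\beta^*\beta\beta^*$, the trace property and \eqref{eq:trace},
\[
\langle E_X(\beta a\beta^*),x\rangle=\operatorname{tr}\big((1_X\otimes x^*)\beta a\beta^*\big)=\operatorname{tr}\big(\beta\,\Theta(x)^*a\,\beta^*\big)=\varphi^{-1}\langle a,\Theta(x)\rangle .
\]
By Lemma~\ref{lem:theta}, $E_X(\beta a\beta^*)=\varphi^{-1}\Theta(a)=1_X\otimes E_X(a)-\varphi^{-2}a$. Therefore
\[
E(L(\zeta))=h_{\mathbf 1}\zeta_X+h_X\big(\varphi^{-2}1_X\otimes\zeta_{\mathbf 1}+1_X\otimes E_X(\zeta_X)-\varphi^{-2}\zeta_X\big)=1_X\otimes E(\zeta),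
\]
because $h_X\varphi^{-2}=h_{\mathbf 1}$. Finally $\|L(\zeta)\|_h^2=\operatorname{tr}E(L(\zeta^*\zeta))=\operatorname{tr}E(\zeta^*\zeta)=\|\zeta\|_h^2$.
\end{proof}

\begin{lemma}\label{lem:walk}
Let $\mu$ be a probability on $\{\mathbf 1,X\}$, and give a path $\pi=(c_0,\dots,c_r)$ the probability $\mu(c_0)\operatorname{tr}q_\pi$.
\begin{enumerate}
\item[(i)] For $j<k$, given $c_j=u$ and $c_k=c$, the segment $(c_j,\dots,c_k)$ is uniformly distributed on the paths of length $k-j$ from $u$ to $c$.
\item[(ii)] If $\mu=h$, then $c_r$ has law $h$.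
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:pathtrace} the probability of $\pi$ depends only on $c_0$ and $c_r$, so it does not change when the segment is replaced by another one with the same ends. (ii) Take $Z=\mathbf 1$, $\zeta_a=1$ and $\zeta_c=0$ for $c\neq a$. Then $\Pr(c_r=a)=\|L(\zeta)\|_h^2=\|\zeta\|_h^2=h_a$.
\end{proof}

\section{The subfactor and the involution}\label{sec:constr}

Fix $p\in(0,1]$.

\subsection{Strands, blocks and registers}
Let the \emph{strands} $X_0,X_1,\dots$ be copies of $X$. The embeddings $x\mapsto x\otimes1_X$ preserve the trace, and we let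
\[
P^{(0)}=\Big(\bigcup_n\operatorname{End}(X_0\cdots X_n)\Big)'',\qquad N^{(0)}=\Big(\bigcup_n1\otimes\operatorname{End}(X_1\cdots X_n)\Big)''
\]
be the completions in the trace. Let $e_i=\alpha\alpha^*$ on the strands $i-1,i$ ($i\ge1$). By (F3), $e_ie_{i\pm1}e_i=\varphi^{-2}e_i$; also $e_ie_j=e_je_i$ for $|i-j|\ge2$; and $\operatorname{tr}(xe_n)=\varphi^{-2}\operatorname{tr}(x)$ for $x\in\operatorname{End}(X_0\cdots X_{n-1})$, by \eqref{eq:trace} and the right partial trace in (F3). So the $e_i$ are Jones projections with a faithful Markov trace of parameter $\varphi^2=4\cos^2(\pi/5)$. By \cite{Jones}, the algebra generated by $1,e_1,\dots,e_n$ is a sum of matrix algebras whose sizes are the numbers of walks of length $n+1$ on the graph $A_4$ from an end vertex to a given vertex, and $\{e_i\}_{i\ge2}''\subset\{e_i\}_{i\ge1}''$ is a hyperfinite subfactor of index $\varphi^2$. Labeling the vertices of $A_4$ by $\mathbf 1,X,X,\mathbf 1$ identifies these walks with our paths from $\mathbf 1$, and the two vertices reachable at a given length carry different labels.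 By \eqref{eq:count} the sizes are $F_n$ and $F_{n+1}$, which are the multiplicities of $\mathbf 1$ and $X$ in $X^{\otimes(n+1)}$. Comparing dimensions, $e_1,\dots,e_n$ generate $\operatorname{End}(X_0\cdots X_n)$. Hence $N^{(0)}\subset P^{(0)}$ is Jones' subfactor, of index $\varphi^2$.

The \emph{charge} $c_k$ is the pair of projections $z_a^{X_0\cdots X_k}$, $a\in\{\mathbf 1,X\}$, written $\{c_k=a\}$; thus $c_0=X$. We use constantly that
\begin{equation}\label{eq:commute}
c_k\text{ commutes with }\operatorname{End}(X_0\cdots X_k)\text{ and with }1\otimes\operatorname{End}(X_{k+1}\cdots X_m),\ m>k.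
\end{equation}
All charges commute. The trace makes $(c_k)_{k\ge0}$ a random path as in Lemma~\ref{lem:walk}, started at $X$. By \eqref{eq:pathtrace} and \eqref{eq:count},
\begin{equation}\label{eq:haarlimit}
\operatorname{tr}\{c_k=X\}=F_{k+1}\varphi^{-k}\longrightarrow\varphi/\sqrt5=h_X\qquad(k\to\infty).
\end{equation}

We cut the strands $X_k$, $k\ge1$, into \emph{blocks} $I_i=(s_{i-1},s_i]$, where $0=s_0<s_1<\cdots$ and $|I_i|=b_i\ge2$, and attach to each block a \emph{register} $M^{(i)}=M_2(\mathbb C)$, $i\ge1$. Put
\[
P=P^{(0)}\otimes\bigotimes_iM^{(i)},\qquad N=N^{(0)}\otimes\bigotimes_iM^{(i)},\qquad P_{[i]}=\operatorname{End}(X_0\cdots X_{s_i})\otimes\bigotimes_{j\le i}M^{(j)} .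
\]
Then $P\cong R$ and $[P:N]=\varphi^2$ by (S1). The registers supply the slowly moving central sequence of Theorem~\ref{thm:main}(2).

For $k\ge0$ and a set $F$ of registers, consider the von Neumann algebra generated by the strands $>k$ and the registers in $F$. Its \emph{local} elements are those of the algebras $1\otimes\operatorname{End}(X_{k+1}\cdots X_m)\otimes\bigotimes_{j\in F,\,j\le m}M^{(j)}$; they are $\|\cdot\|_2$-dense. On local elements, the conditional expectation that removes the leftmost strand $X_{k+1}$ is $1\otimes E_X$, because $\operatorname{tr}(xy)=\operatorname{tr}((1\otimes E_X(x))y)$ for every local $y$ on the strands $>k+1$, computed in a common finite dimensional algebra. The expectation that removes a register is the trace on that register. Both preserve locality. For $l\ge0$ let $Q_l$ be generated by the strands $>s_l$ and the registers $>l$. Then $Q_0=N\supset Q_1\supset\cdots$, and $Q_l$ commutes with $P_{[l]}$.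

\subsection{Gates}
Let $\Gamma_i$ be the set of sequences $(a_k)_{k\in I_i}$ of charges without two consecutive $\mathbf 1$'s, and $\Gamma_i(u,w)$ the subset of those that end at $w$ and form a path when preceded by $u$. By \eqref{eq:count}, $|\Gamma_i(u,w)|\ge F_{b_i-1}$, and $|\Gamma_i|\le2^{b_i}$. For $\gamma=(a_k)\in\Gamma_i$ let $q_\gamma=\prod_{k\in I_i}\{c_k=a_k\}$; these projections sum to $1$. For $i\ge2$, given functions $\chi_i:\Gamma_{i-1}\times\Gamma_i\to\{\pm1\}$ and $g_i:\Gamma_{i-1}\to\{0,1,2,3\}$, the $i$-th \emph{gate} is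
\[
W_i=\sum_{\eta\in\Gamma_{i-1},\,\gamma\in\Gamma_i}\chi_i(\eta,\gamma)\,q_\eta q_\gamma\otimes S_{g_i(\eta)},\qquad S_{g_i(\eta)}\in M^{(i)} .
\]
It combines Examples~\ref{ex:pauli} and \ref{ex:dephase}: it dephases the charges of block $i$ and rotates register $i$, and the hidden variable is the path $\eta$ in the previous block, whose projections $q_\eta\in P_{[i-1]}$ commute with $Q_{i-1}$ (Figure~\ref{fig:chain}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.6cm,y=0.62cm]
\foreach \k in {0,...,17} \fill (\k,0) circle (2pt);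
\node at (18.3,0) {$\cdots$};
\node[left] at (-0.2,0) {$X_0$};
\draw[rounded corners] (0.6,-0.5) rectangle (3.4,0.5);
\draw[rounded corners] (3.6,-0.5) rectangle (8.4,0.5);
\draw[rounded corners] (8.6,-0.5) rectangle (15.4,0.5);
\node at (2,-1) {$I_1$}; \node at (6,-1) {$I_2$}; \node at (12,-1) {$I_3$};
\node[draw] at (2,1.5) {$M^{(1)}$}; \node[draw] at (6,1.5) {$M^{(2)}$}; \node[draw] at (12,1.5) {$M^{(3)}$};
\draw[thick] (3.6,-1.6) -- (3.6,-1.9) -- (15.4,-1.9) -- (15.4,-1.6);
\node at (9.5,-2.5) {charges read by $W_3$};
\draw[thick] (-0.3,2.4) -- (-0.3,2.7) -- (8.4,2.7) -- (8.4,2.4);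
\node at (4,3.2) {$P_{[2]}$};
\draw[thick,->] (8.6,2.4) -- (8.6,2.7) -- (18.5,2.7);
\node at (13.5,3.2) {$Q_2$};
\end{tikzpicture}
\caption{The chain of strands $X_0,X_1,\dots$ (dots), cut into blocks $I_i$, each with a register $M^{(i)}=M_2(\mathbb C)$. The factor $P$ lives on all strands and registers, the subfactor $N$ on all but $X_0$. The gate $W_3$ is a function of the total charges $c_k$ of $X_0\cdots X_k$, $k\in I_2\cup I_3$, with values $\pm S_g$ in $M^{(3)}$. The algebra $Q_2$ (strands after $I_2$, registers after $M^{(2)}$) commutes with $P_{[2]}$, which contains the charges of $I_2$.}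
\label{fig:chain}
\end{figure}

The $W_i$ are self-adjoint unitaries, since the $q_\eta q_\gamma$ are orthogonal projections with sum $1$. They commute with all charges and with each other, because charges commute and distinct gates use distinct registers. Moreover $W_i\in P_{[i]}$, and $W_i$ commutes with $P_{[i-2]}$ by \eqref{eq:commute}. So for $x\in P_{[i]}$ and $m\ge i+1$ we have $\operatorname{Ad}(W_2\cdots W_m)(x)=\operatorname{Ad}(W_2\cdots W_{i+1})(x)\in P_{[i+1]}$, and
\[
\sigma=\lim_m\operatorname{Ad}(W_2\cdots W_m)
\]
is a trace preserving $*$-homomorphism of $\bigcup_iP_{[i]}$ into itself. For $x\in P_{[i]}$, $\sigma^2(x)=\operatorname{Ad}(W_2\cdots W_{i+2})\operatorname{Ad}(W_2\cdots W_{i+1})(x)=\operatorname{Ad}(W_{i+2})(x)=x$. Hence $\sigma$ extends to an automorphism of $P$ with $\sigma^2=1$, which fixes all charges.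

In Example~\ref{ex:dephase} the hidden variable ran through all sign patterns on $\Gamma_i$. There are far fewer paths $\eta$ than that, but exact cancellation is not needed, and random signs give approximate cancellation as soon as the number of $\eta$'s is large compared with the logarithm of the number of pairs $(\gamma,\gamma')$. The errors must be square summable over the blocks, which is why the blocks grow.

\begin{lemma}\label{lem:gates}
Let $\kappa_i=2^{-i}p/200$. There are an integer $b_0$ and, for the block lengths $b_i=b_0+4i$, functions $\chi_i,g_i$ such that for all $i\ge2$ and all charges $u,w$, with averages over $\eta\in\Gamma_{i-1}(u,w)$: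
\begin{enumerate}
\item[(C1)] $\big|\operatorname{avg}_\eta\chi_i(\eta,\gamma)\chi_i(\eta,\gamma')\varepsilon_{g_i(\eta)}(s)\big|\le\kappa_i$ for all $\gamma\ne\gamma'$ in $\Gamma_i$ and all $s\in\{0,1,2,3\}$;
\item[(C2)] $\big|\operatorname{avg}_\eta\varepsilon_{g_i(\eta)}(s)-(1-p)\big|\le\kappa_i$ for $s\in\{1,2,3\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
The conditions with index $i$ involve only $\chi_i$ and $g_i$, so each $i$ can be treated separately, provided that one $b_0$ works for all $i$. Choose the $\chi_i(\eta,\gamma)$ as independent fair signs and, independently, the $g_i(\eta)$ with the law of Example~\ref{ex:pauli}. Each average is the mean of $m=|\Gamma_{i-1}(u,w)|$ independent signs, with expectation $0$ in (C1), since $\chi_i(\eta,\gamma)$ is a fair sign independent of the other two factors, and $1-p$ in (C2). From $F_k\ge\varphi^{k-2}$ we get $m\ge F_{b_{i-1}-1}\ge\varphi^{b_0+4i-7}$. Hoeffding's inequality states that the mean of $m$ independent signs deviates from its expectation by more than $\kappa$ with probability at most $2e^{-\kappa^2m/2}$.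 There are at most $4(4\cdot4^{b_i}+3)\le28\cdot4^{b_i}$ conditions. So a good choice exists if $56\cdot4^{b_0+4i}\exp(-\kappa_i^2\varphi^{b_0+4i-7}/2)<1$, that is, if
\[
\frac{p^2}{80000}\,\varphi^{b_0-7}\Big(\frac{\varphi^4}4\Big)^i>\log56+(b_0+4i)\log4 .
\]
Since $\varphi^4/4>1.7$ and $1.7^i\ge i$, the left side is at least $\frac{p^2}{80000}\varphi^{b_0-7}\,i$, and the right side is at most $(\log56+(b_0+4)\log4)\,i$. So the inequality holds for all $i\ge2$ once $b_0$ is large.
\end{proof}

We fix such a choice, with $b_0\geq1$. This defines the triple $N\subset P\subset B=P\rtimes_\sigma\mathbb Z/2$.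

\section{Localization of central sequences}\label{sec:loc}

An element of $P$ that commutes with $P_{[n]}$ need not be supported to the right of $s_n$. The projection $\{c_{s_n}=\mathbf 1\}$ commutes with $P_{[n]}$, but it is not in $Q_n$, since it is a non-scalar element commuting with the factor $Q_n$. For elements of $N$ this does not happen.

\begin{lemma}\label{lem:loc}
For every $n\ge1$ there is a constant $C_n$ such that for all $x\in N$
\[
\|x-E_{Q_n}(x)\|_2\le C_n\,\delta_n(x),\qquad\delta_n(x)=\sup\{\|[x,u]\|_2:\ u\in P_{[n]}\text{ unitary}\}.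
\]
The same holds for $x\in N\otimes R$, with $Q_n\otimes R$ and $u\otimes1$ in place of $Q_n$ and $u$. Consequently $\lim_\omega\|x_k-E_{Q_n}(x_k)\|_2=0$ for every $(x_k)\in\mathcal Q$ and every $n$.
\end{lemma}

\begin{proof}
Both sides are $\|\cdot\|_2$-continuous in $x$, so we may take $x$ local; in the version with $R$, we also take the coefficients in a matrix subalgebra of $R$. Put $\delta=\delta_n(x)$, and write $a\approx a'$ if $\|a-a'\|_2\le C\delta$ with $C$ depending only on $n$. Let $Y_0=X_1\cdots X_{s_n}$ and $Y_1=X_{s_n+1}\cdots X_m$, with $m>s_n$ so large that $x$ involves only strands $\le m$.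

\emph{Commutants.} Let $Y$ be an object and let $y\in\operatorname{End}(YY_1)$ commute with $\operatorname{End}(Y)\otimes1$. For isometries $f,f':c\to Y$ we have $f^*yf=f^*y(ff'^*)f'=f^*(ff'^*)yf'=f'^*yf'$, so $\zeta_c=f^*yf\in\operatorname{End}(cY_1)$ depends only on $c$. Since $y$ commutes with the projections $vv^*$, we get $y=\sum_c\sum_vv\zeta_cv^*$, with $v$ in an orthonormal basis of $\operatorname{Hom}(c,Y)$.

\emph{Two averages.} Average $uxu^*$ over the unitary group of $1\otimes\operatorname{End}(Y_0)\otimes\bigotimes_{j\le n}M^{(j)}$ to get $z$, and over the unitary group of $P_{[n]}$ to get $z'$. Both groups lie in $P_{[n]}$, so $\|x-z\|_2\le\delta$, $\|x-z'\|_2\le\delta$ and $z\approx z'$. Both $z$ and $z'$ are trivial on the registers $\le n$; the other registers are coefficients, which we suppress. Since $x\in N$ and the first group lies in $N$, we have $z=1_X\otimes\sum_{a,v}v\zeta_av^*$ with $v\in\operatorname{Hom}(a,Y_0)$ and $\zeta_a\in\operatorname{End}(aY_1)$. Both $a=\mathbf 1$ and $a=X$ occur, as $s_n\ge2$. The element $z'$ commutes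 with $\operatorname{End}(X_0Y_0)$ and is given by components $\zeta'_c\in\operatorname{End}(cY_1)$.

\emph{Operations that respect $\approx$.} For an isometry $f:Y\to Y'$, \eqref{eq:trace} gives $\|f^*yf\|_2^2\le\operatorname{tr}(f^*y^*yf)\le\frac{d(Y')}{d(Y)}\|y\|_2^2$ and $\|faf^*\|_2\le\|a\|_2$. Below $d(Y')\le\varphi^{s_n+1}$. The map $E_X$ is a compression by $\alpha$.

\emph{Comparison.} Compress $z\approx z'$ by $1_X\otimes v$. If $v:\mathbf 1\to Y_0$, then $1_X\otimes v$ is an isometry $X\to X_0Y_0$, and we get
\begin{equation}\label{eq:loc1}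
1_X\otimes\zeta_{\mathbf 1}\approx\zeta'_X .
\end{equation}
If $v:X\to Y_0$, then $(1_X\otimes v)\alpha$ and $(1_X\otimes v)\beta$ are isometries from $\mathbf 1$ and from $X$ into $X_0Y_0$, and $z'$ commutes with their range projections, so
\begin{equation}\label{eq:loc2}
1_X\otimes\zeta_X\approx\alpha\zeta'_{\mathbf 1}\alpha^*+\beta\zeta'_X\beta^* .
\end{equation}
Compressing \eqref{eq:loc2} by $\alpha$ gives $y:=E_X(\zeta_X)\approx\zeta'_{\mathbf 1}$. Inserting this and \eqref{eq:loc1} in \eqref{eq:loc2}, we find $1_X\otimes\zeta_X\approx\alpha\alpha^*\otimes y+\beta\beta^*\otimes\zeta_{\mathbf 1}$. Now apply $E_X$ to the first factor $X$: we get $\zeta_X\approx1_X\otimes t$ with $t=\varphi^{-2}y+\varphi^{-1}\zeta_{\mathbf 1}$. Applying $E_X$ once more gives $y\approx t$, that is, $(1-\varphi^{-2})y\approx\varphi^{-1}\zeta_{\mathbf 1}$. As $1-\varphi^{-2}=\varphi^{-1}$, this says $y\approx\zeta_{\mathbf 1}$; hence $t\approx\zeta_{\mathbf 1}$ and $\zeta_X\approx1_X\otimes\zeta_{\mathbf 1}$. Therefore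
\[
x\approx z\approx1_X\otimes\sum_{a,v}v(1_a\otimes\zeta_{\mathbf 1})v^*=1_X\otimes1_{Y_0}\otimes\zeta_{\mathbf 1}\in Q_n ,
\]
and $E_{Q_n}(x)$ is at least as close to $x$.

For the last statement, expand $u$ in a fixed orthonormal basis of the finite dimensional algebra $P_{[n]}$; the coefficients are bounded by $1$, so $\delta_n(x_k)\to0$ along $\omega$.
\end{proof}

\section{The spectral gap}\label{sec:gap}

By Lemma~\ref{lem:loc} it suffices to bound $\|\sigma(x)-x\|_2$ from below for $x\in Q_n$, with a constant that does not degenerate as $n\to\infty$. Fix $n\ge1$.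

\subsection{A model with Haar distributed charge}
The orthogonality relations that we need come from Lemma~\ref{lem:lift} and hold exactly only if the charge at $s_n$ has law $h$. Its true law is merely close to $h$. We therefore rewrite $\|\sigma(x)-x\|_2^2$ as a sum over the part of the path that $x$ does not see, and change the weights.

For $l\ge1$ and a charge $c$ let
\[
\mathcal S_l^c=\bigcup_m\operatorname{End}(c\,X_{s_l+1}\cdots X_m)\otimes\bigotimes_{l<j\le m}M^{(j)}
\]
with its trace. In $\mathcal S_l^c$, the symbol $c_k$ ($k\ge s_l$) denotes the charge of $c\,X_{s_l+1}\cdots X_k$, and $q_\gamma$ ($\gamma\in\Gamma_j$, $j>l$) and $W_j$ ($j\ge l+2$) are defined by the same formulas as in $P$. The gate $W_{l+1}$ needs the path in block $l$ as a parameter: for $\eta\in\Gamma_l$ ending at $c$, put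
\[
W_{l+1}^\eta=\sum_{\gamma\in\Gamma_{l+1}}\chi_{l+1}(\eta,\gamma)\,q_\gamma\otimes S_{g_{l+1}(\eta)},\qquad\sigma^{l,+}=\lim_m\operatorname{Ad}(W_{l+2}\cdots W_m),\qquad\sigma_\eta^l=\operatorname{Ad}(W_{l+1}^\eta)\,\sigma^{l,+}.
\]
As for $\sigma$, the limit is attained on each element. The maps $\operatorname{Ad}(W_{l+1}^\eta)$ and $\sigma^{l,+}$ are commuting trace preserving involutions of $\mathcal S^c_l$ that fix all charges, and $\sigma^{l,+}$ has the form $(\cdot)\otimes\mathrm{id}$ with respect to the tensor factor $M^{(l+1)}$.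

Let $h^{(n)}_c=\operatorname{tr}\{c_{s_n}=c\}>0$ in $P$. For $\eta\in\Gamma_n(u,c)$ let $\nu(u,\eta|c)=\operatorname{tr}(\{c_{s_{n-1}}=u\}q_\eta)/h_c^{(n)}$, the conditional law of $c_{s_{n-1}}$ and the path in block $n$, given $c_{s_n}=c$. By Lemma~\ref{lem:walk}(i), $\nu(u,\eta|c)$ does not depend on $\eta\in\Gamma_n(u,c)$. Let $\mathcal H$ be the direct sum of copies of $L^2(\mathcal S_n^c)$, one for each label $(c,u,\eta)$ with $\nu(u,\eta|c)>0$, with
\[
\|\xi\|^2=\sum_{c,u,\eta}h_c\,\nu(u,\eta|c)\,\|\xi_{c,u,\eta}\|_2^2,\qquad\hat\sigma=\bigoplus_{c,u,\eta}\sigma_\eta^n,\qquad\hat\iota(x)=(1_c\otimes x)_{c,u,\eta}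
\]
for local $x\in Q_n$. Then $\hat\sigma$ is a self-adjoint unitary, and $\hat\iota$ extends to an isometry $L^2(Q_n)\to\mathcal H$.

\begin{lemma}\label{lem:compare}
For $x\in Q_n$, $\|\hat\sigma\hat\iota x-\hat\iota x\|^2\le\lambda_n\|\sigma(x)-x\|_2^2$, where $\lambda_n=\max_ch_c/h_c^{(n)}\to1$ as $n\to\infty$.
\end{lemma}

\begin{proof}
By continuity let $x$ be local. The gates $W_j$, $j\le n$, lie in $P_{[n]}$, so they commute with $x$ and with the other gates, and $\sigma(x)=\operatorname{Ad}(W_{n+1}\cdots W_m)(x)$ for large $m$. Let $\pi$ be a path of length $s_n$ from $c_0=X$ to $c$, with part $\eta$ in block $n$. The projection $q_\pi\in P_{[n]}$ commutes with $x$ and with all gates, so compression by $v_\pi$ is multiplicative on the algebra they generate. By (F1) it sends $\{c_k=a\}$, $k\ge s_n$, to the projection of the same name in $\mathcal S_n^c$. Hence $v_\pi^*xv_\pi=1_c\otimes x$, $v_\pi^*W_{n+1}v_\pi=W_{n+1}^\eta$, $v_\pi^*W_jv_\pi=W_j$ for $j\ge n+2$, and $v_\pi^*\sigma(x)v_\pi=\sigma_\eta^n(1_c\otimes x)$. Summing over $\pi$ with \eqref{eq:trace}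 and \eqref{eq:pathtrace},
\[
\|\sigma(x)-x\|_2^2=\sum_ch_c^{(n)}\sum_{u,\eta}\nu(u,\eta|c)\,\|\sigma_\eta^n(1_c\otimes x)-1_c\otimes x\|_2^2 .
\]
Replacing $h_c^{(n)}$ by $h_c$ gives $\|\hat\sigma\hat\iota x-\hat\iota x\|^2$. The limit follows from \eqref{eq:haarlimit}.
\end{proof}

A family $(\xi_w)_w\in\bigoplus_w\mathcal S_n^w$ defines a vector of $\mathcal H$ that does not depend on the labels $(u,\eta)$, and its norm is $\|\xi\|_h$. For $k\ge s_n$, a \emph{lift from the cut $k$} is such a vector of the form $\xi=L(\zeta)$, where $\zeta_c$ lives on $c\,X_{k+1}X_{k+2}\cdots$ and on registers $>n$, and $L$ is the lift by $k-s_n$ steps. Section~\ref{sec:fib} gives the following rules.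
\begin{enumerate}
\item[(L1)] $\|L(\zeta)\|=\|\zeta\|_h$, and $\langle L(\zeta),\hat\iota y\rangle=\langle E(\zeta),y\rangle$ for local $y\in Q_n$, where $E(\zeta)$ involves only the strands $>k$ and the registers that $\zeta$ involves (Lemma~\ref{lem:lift}).
\item[(L2)] A lift from a cut $k'\ge k$ is a lift from the cut $k$, with the same registers. If $x$ involves only strands $>k$, then $\hat\iota x$ is the lift of $(1_c\otimes x)_c$ from the cut $k$.
\item[(L3)] For commuting projections $q_j$ with sum $1$, call $\xi\mapsto\sum_jq_j\xi q_j$ the \emph{pinching}; it is an orthogonal projection on $L^2$. Pinching a lift $L(\zeta)$ from the cut $k$ by charges $c_j$, $j\ge k$, gives the lift of the pinched $\zeta$, because $L$ is a homomorphism sending charges to charges.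
\end{enumerate}

\subsection{Averaging over the hidden path}
The next lemma is formula \eqref{eq:model} inside the chain.

\begin{lemma}\label{lem:avg}
Let $l\ge n$, and let $\xi,\xi'$ be lifts from the cut $s_l$ of $\zeta,\zeta'\in\bigoplus_c\mathcal S_l^c$. Then
\[
\langle\hat\sigma\xi,\xi'\rangle=\sum_{u,c}\Pr(u,c)\,\langle\sigma^{l,+}A_{u,c}\zeta_c,\zeta'_c\rangle,\qquad A_{u,c}=\operatorname{avg}_{\eta\in\Gamma_l(u,c)}\operatorname{Ad}(W_{l+1}^\eta),
\]
with weights $\Pr(u,c)\ge0$, $\sum_u\Pr(u,c)=h_c$. The space $L^2(\mathcal S_l^c)$ is the orthogonal sum of the components $(\gamma,\gamma',s)$, $\gamma,\gamma'\in\Gamma_{l+1}$, $s\in\{0,1,2,3\}$, spanned by the elements $q_\gamma aq_{\gamma'}\otimes S_s$ with $S_s\in M^{(l+1)}$ and $a$ trivial on that register. On each component $A_{u,c}$ is a real scalar of modulus at most $1$. Its modulus is at most $\kappa_{l+1}$ if $\gamma\ne\gamma'$, and at most $1-p+\kappa_{l+1}$ if $\gamma=\gamma'$ and $s\ne0$.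
\end{lemma}

\begin{proof}
If $l=n$, then $\xi=\zeta$, and the formula is the definition of $\hat\sigma$, with $\Pr(u,c)=h_c\sum_\eta\nu(u,\eta|c)$, because $\nu(u,\eta|c)$ is constant on $\Gamma_n(u,c)$. Let $l>n$, and consider the summand with label $(w,u_0,\eta_0)$. There $\xi_w=\sum_\pi v_\pi\zeta_{c(\pi)}v_\pi^*$, over paths $\pi$ of length $s_l-s_n$ from $w$. This element commutes with the $q_\pi$, hence with the charges $c_k$, $k\le s_l$, and it is trivial on the registers $\le l$. So it commutes with $W_{n+1}^{\eta_0}$ and with $W_j$ for $n+2\le j\le l$. As in the proof of Lemma~\ref{lem:compare}, $v_\pi^*\sigma^n_{\eta_0}(\xi_w)v_\pi=\sigma^l_{\eta(\pi)}(\zeta_{c(\pi)})$, where $\eta(\pi)$ is the part of $\pi$ in block $l$. The label $(u_0,\eta_0)$ has dropped out, and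
\[
\langle\hat\sigma\xi,\xi'\rangle=\sum_w\sum_\pi h_w\operatorname{tr}(q_\pi)\,\langle\sigma^l_{\eta(\pi)}\zeta_{c(\pi)},\zeta'_{c(\pi)}\rangle .
\]
Let $\Pr(u,c)$ be the probability that the path $\pi$, started with law $h$, has the charges $u$ at $s_{l-1}$ and $c$ at $s_l$. The formula follows from Lemma~\ref{lem:walk}. Finally $\operatorname{Ad}(W_{l+1}^\eta)$ multiplies the component $(\gamma,\gamma',s)$ by $\chi_{l+1}(\eta,\gamma)\chi_{l+1}(\eta,\gamma')\varepsilon_{g_{l+1}(\eta)}(s)$, and the bounds are (C1) and (C2) with $i=l+1\ge2$.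
\end{proof}

\subsection{The estimate}
A general $x\in Q_n$ does see the paths in all blocks $>n$, so Lemma~\ref{lem:avg} cannot be applied to it at a far cut. We decompose $x$ according to the leftmost block or register on which it is nontrivial. The piece that starts in block $l+1$ does not see block $l$, and the gate $W_{l+1}$ acts on it by averaging. What remains is to control the interaction between different pieces.

\begin{proposition}\label{prop:gap}
For $x\in Q_n$ with $\operatorname{tr}x=0$, $\|\hat\sigma\hat\iota x-\hat\iota x\|\ge\frac p{62}\|x\|_2$.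
\end{proposition}

\begin{proof}
By density let $x$ be local. For some $m>n$ it involves only strands $\le s_m$ and registers $\le m$, so $E_{Q_m}(x)=\operatorname{tr}x=0$. For $l\ge n$ let $Q_l'=Q_{l+1}\otimes M^{(l+1)}$, so that $Q_l\supset Q'_l\supset Q_{l+1}$, and put
\[
x_l=E_{Q_l}(x)-E_{Q'_l}(x),\qquad x'_l=E_{Q_l'}(x)-E_{Q_{l+1}}(x).
\]
Then $x=\sum_{l\ge n}(x_l+x'_l)$ is a finite orthogonal sum of local elements, $x_l\in Q_l\ominus Q'_l$ and $x'_l\in Q'_l\ominus Q_{l+1}$. The element $x'_l$ has the form $\sum_{s\ne0}a_s\otimes S_s$ with $a_s\in Q_{l+1}$ and $S_s\in M^{(l+1)}$. Let $\Pi_l$ ($l\ge n$) be the pinching on $\mathcal H$ by the projections $q_\gamma$, $\gamma\in\Gamma_{l+1}$. The $\Pi_l$ commute with each other and with $\hat\sigma$, which fixes the charges. Put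
\[
T_l=\hat\iota x_l,\qquad U_l=(1-\Pi_l)T_l,\qquad K_l=\hat\iota x'_l,
\]
and $T=\sum T_l$, $U=\sum U_l$, $K=\sum K_l$, $V=T-U$. So $\hat\iota x=U+V+K$, where $U$ is the part that is dephased, $K$ the part that is damped by the factor $1-p$, and $V$ a remainder of which we control only the norm.

\emph{Step 1: the $U_l$ are mutually orthogonal, and so are $U,V,K$.} By \eqref{eq:commute}, $\Pi_j$ fixes $\hat\iota(Q_l)$ for $j<l$ and $\hat\iota(Q'_l)$ for $j\le l$. So $\Pi_l$ fixes $T_j$ and $U_j$ for $j>l$, and $K_j$ for $j\ge l$, and these vectors are orthogonal to $U_l\in\operatorname{ran}(1-\Pi_l)$. For $j<l$ we use lifts. By (L2) and (L3), $U_l$ is a lift from the cut $s_l$ of a family $\zeta\in\bigoplus_c\mathcal S_l^c$, so $\langle U_l,\hat\iota y\rangle=\langle E(\zeta),y\rangle$ with $E(\zeta)\in Q_l$ by (L1). As $x_j$ and $x'_j$ are orthogonal to $Q_{j+1}\supset Q_l$, we get $U_l\perp T_j,K_j$. Consequently $\langle U,K\rangle=0$ and $\langle T,U\rangle=\sum_l\langle T_l,U_l\rangle=\sum_l\|U_l\|^2=\|U\|^2$, so $V\perp U$. Since $T\perp K$, also $V\perp K$.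

\emph{Step 2: $\|\Pi_lT_l\|^2\le5^{-1/2}\|T_l\|^2$.} Lemma~\ref{lem:mass} concerns one strand, so we refine the decomposition. For $s_l\le k\le s_{l+1}$ let $Q_{l,k}$ be generated by the strands $>k$ and the registers $>l$; then $Q_{l,s_l}=Q_l$ and $Q_{l,s_{l+1}}=Q'_l$. For $s_l\le k<s_{l+1}$ put $y_k=E_{Q_{l,k}}(x)-E_{Q_{l,k+1}}(x)$, so that $x_l=\sum_ky_k$ is an orthogonal sum, and let $\varpi_k$ be the pinching by $c_{k+1}$. The $\varpi_k$ commute, $\Pi_l=\prod_k\varpi_k$, and $\varpi_j$ fixes $\hat\iota y_k$ for $j<k$. Let $k<k'$. Then $\Pi_l\hat\iota y_{k'}=\prod_{j\ge k'}\varpi_j\hat\iota y_{k'}$ is a lift from the cut $k'$ of a family $\zeta$ on the registers $>l$. By (L1),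
\[
\langle\Pi_l\hat\iota y_{k'},\Pi_l\hat\iota y_k\rangle=\langle\Pi_l\hat\iota y_{k'},\hat\iota y_k\rangle=\langle E(\zeta),y_k\rangle=0,
\]
because $E(\zeta)\in Q_{l,k'}\subset Q_{l,k+1}$ and $y_k\perp Q_{l,k+1}$. Next, $y_k$ has zero partial trace over its leftmost strand $X_{k+1}$, and $\varpi_k\hat\iota y_k$ is the lift from the cut $k$ of the family in Lemma~\ref{lem:mass}. With (L1),
\[
\|\Pi_lT_l\|^2=\sum_k\|\Pi_l\hat\iota y_k\|^2\le\sum_k\|\varpi_k\hat\iota y_k\|^2=5^{-1/2}\sum_k\|y_k\|_2^2=5^{-1/2}\|T_l\|^2 .
\]
Hence $\|U\|^2=\sum_l\|U_l\|^2\ge(1-5^{-1/2})\|T\|^2$ and $\|V\|^2=\|T\|^2-\|U\|^2\le5^{-1/2}\|T\|^2$, that is,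
\begin{equation}\label{eq:mass}
\|U\|\ge\mu_+\|T\|,\quad\|V\|\le\mu_-\|T\|,\qquad\mu_+=\sqrt{1-5^{-1/2}}>0.7434,\quad\mu_-=5^{-1/4}<0.6688 .
\end{equation}

\emph{Step 3: $|\langle\hat\sigma U,U\rangle|\le0.01\|U\|^2$.} Let $\xi'_l=U_l+2\sum_{j>l}U_j$. Since $\hat\sigma$ is self-adjoint, $\langle\hat\sigma U,U\rangle=\operatorname{Re}\sum_l\langle\hat\sigma U_l,\xi'_l\rangle$, and $\|\xi'_l\|\le2\|U\|$ by Step~1. By (L2), $U_l$ and $\xi'_l$ are lifts from the cut $s_l$ of families $\zeta,\zeta'\in\bigoplus_c\mathcal S_l^c$, and $\zeta$ has only components with $\gamma\ne\gamma'$. Lemma~\ref{lem:avg}, the Cauchy--Schwarz inequality and (L1) give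
\[
|\langle\hat\sigma U_l,\xi'_l\rangle|\le\kappa_{l+1}\sum_ch_c\|\zeta_c\|_2\|\zeta'_c\|_2\le\kappa_{l+1}\|U_l\|\,\|\xi'_l\|\le2\kappa_{l+1}\|U_l\|\,\|U\| .
\]
Summing over $l$, $|\langle\hat\sigma U,U\rangle|\le2\big(\sum_{i\ge2}\kappa_i^2\big)^{1/2}\|U\|^2$, and $\sum_{i\ge2}\kappa_i^2\le200^{-2}$.

\emph{Step 4: $\langle\hat\sigma K,U\rangle=0$.} Consider $\langle\hat\sigma K_l,U_j\rangle$. If $j\le l$, then $\Pi_j$ fixes $K_l$, hence $\hat\sigma K_l$, while $U_j\in\operatorname{ran}(1-\Pi_j)$. If $j>l$, apply Lemma~\ref{lem:avg} at the cut $s_l$. The family $(1_c\otimes x'_l)_c$ that lifts to $K_l$ has only components with $s\ne0$, and $\sigma^{l,+}A_{u,c}$ preserves this property. The family that lifts to $U_j$ involves only registers $>j\ge l+1$, so it has only components with $s=0$.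

\emph{Step 5: $\langle\hat\sigma K,K\rangle\le(1-\frac p2)\|K\|^2$.} For $j>l$, $K_j$ involves only registers $>j$, so $\langle\hat\sigma K_l,K_j\rangle=0$ by the second argument of Step~4; by self-adjointness also $\langle\hat\sigma K_j,K_l\rangle=0$. Since $x'_l$ commutes with the charges of block $l+1$, the family $(1_c\otimes x'_l)_c$ has only components with $\gamma=\gamma'$ and $s\ne0$. So $|\langle\hat\sigma K_l,K_l\rangle|\le(1-p+\kappa_{l+1})\|K_l\|^2\le(1-\frac p2)\|K_l\|^2$, and the $K_l$ are orthogonal.

\emph{Step 6: conclusion.} Let $\xi=\hat\iota x$ and $\rho=\|\hat\sigma\xi-\xi\|$. Pair $\xi=\hat\sigma U+\hat\sigma V+\hat\sigma K-(\hat\sigma\xi-\xi)$ with $U$. By Steps 1, 3 and 4,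
\[
\|U\|^2=\langle\xi,U\rangle\le0.01\|U\|^2+\|V\|\,\|U\|+\rho\|U\| ,
\]
so $0.99\|U\|\le\|V\|+\rho$, and \eqref{eq:mass} gives $(0.99\mu_+-\mu_-)\|T\|\le\rho$. As $0.99\mu_+-\mu_->0.067>\frac1{20}$, we get $\|T\|\le20\rho$. Now pair $\xi=\hat\sigma K+\hat\sigma T-(\hat\sigma\xi-\xi)$ with $K$. By Step~5,
\[
\|K\|^2=\langle\xi,K\rangle\le\big(1-\tfrac p2\big)\|K\|^2+\|T\|\,\|K\|+\rho\|K\| ,
\]
so $\|K\|\le\frac2p\cdot21\rho$. Altogether $\|x\|_2\le\|T\|+\|K\|\le20\rho+42\rho/p\le62\rho/p$.
\end{proof}

\begin{remark}
Step 6 uses no information on $\hat\sigma V$ except its norm. If $\hat\sigma$ nearly fixes $\xi$ and sends $U$ to a vector nearly orthogonal to $U$, then $\hat\sigma V$ has to supply $U$, which is impossible when $V$ is shorter than $U$. So the argument needs $\mu_+>\mu_-$, that is, $5^{-1/2}<\frac12$. The parameter $p$ enters the final bound only through $K$.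
\end{remark}

\section{The two bounds}\label{sec:bounds}

We prove the inequality in (1) and statement (2) of Theorem~\ref{thm:main}; by Section~\ref{sec:delta} this completes the proof of the theorem. Lemma~\ref{lem:compare} and Proposition~\ref{prop:gap}, applied to $x-\operatorname{tr}(x)$, give
\begin{equation}\label{eq:gapn}
\|\sigma(x)-x\|_2\ge\epsilon_n\|x-\operatorname{tr}(x)\|_2\quad(x\in Q_n),\qquad\epsilon_n=\lambda_n^{-1/2}\,\frac p{62}\longrightarrow\frac p{62}.
\end{equation}

\begin{proof}[Proof of (1)]
Let $x\in\mathcal Q$ with $\operatorname{tr}x=0$ be represented by a bounded sequence $(x_k)$ in $N$. Fix $n$. By Lemma~\ref{lem:loc}, $(E_{Q_n}(x_k))_k$ represents the same element $x$. Applying \eqref{eq:gapn} to each term and passing to the limit along $\omega$ gives $\|\sigma(x)-x\|_2\ge\epsilon_n\|x\|_2$. Let $n\to\infty$.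
\end{proof}

\begin{proof}[Proof of (2)]
Let $f_i=S_3\in M^{(i)}\subset N$. It commutes with $P_{[i-1]}$, so $x=(f_i)_i\in\mathcal Q$, with $\operatorname{tr}x=0$ and $\|x\|_2=1$. Only $W_i$ acts on the register $i$, so for $i\ge2$
\[
\sigma(f_i)=W_if_iW_i=\sum_{\eta\in\Gamma_{i-1}}\varepsilon_{g_i(\eta)}(3)\,q_\eta f_i,\qquad\|\sigma(f_i)-f_i\|_2^2=2\Big(1-\sum_\eta\operatorname{tr}(q_\eta)\,\varepsilon_{g_i(\eta)}(3)\Big).
\]
Given $c_{s_{i-2}}=u$ and $c_{s_{i-1}}=w$, the path $\eta$ is uniform on $\Gamma_{i-1}(u,w)$ by Lemma~\ref{lem:walk}(i). So the sum is a convex combination of the averages in (C2), and $\|\sigma(f_i)-f_i\|_2^2\le2(p+\kappa_i)\to2p$.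
\end{proof}

\begin{remark}
The projections $\{c_k=\mathbf 1\}$ define an element of $P^\omega\cap P'$, by \eqref{eq:commute}, that is fixed by $\sigma$ and has trace $h_{\mathbf 1}\in(0,1)$, by \eqref{eq:haarlimit}. So (1) fails with $P^\omega$ in place of $N^\omega$, and (1) shows that this element is not in $N^\omega$, as required in Section~\ref{sec:model}.
\end{remark}

\section{Tensoring with $R$, and uniqueness of the invariant}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
Fix $p$, and let $\tilde N=N\otimes R$, $\tilde P=P\otimes R$, $\tilde\sigma=\sigma\otimes\mathrm{id}$, $\tilde B=B\otimes R=\tilde P\rtimes_{\tilde\sigma}\mathbb Z/2$ and $\tilde{\mathcal Q}=\tilde N^\omega\cap\tilde P'$. By (S1) and (S3) this is an irreducible triple, and $\tilde N\subset\tilde B$ has the same standard invariant as $N\subset B$. Now $\tilde{\mathcal Q}^{\tilde\sigma}\supset1\otimes(R^\omega\cap R')$ is not trivial, and we have to determine it in order to compute $\Delta$.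

Inequality \eqref{eq:gapn} says $G^*G\ge\epsilon_n^2(1-e)$ for the bounded operator $G=\sigma-1:L^2(Q_n)\to L^2(P)$ and the projection $e$ onto the scalars. Tensoring with the identity of $L^2(R)$ preserves this operator inequality. With $E_R=E_{1\otimes R}=\operatorname{tr}\otimes\mathrm{id}$, we get
\[
\|\tilde\sigma(x)-x\|_2\ge\epsilon_n\|x-E_R(x)\|_2,\qquad x\in Q_n\otimes R .
\]
Let $x=(x_k)\in\tilde{\mathcal Q}$ and $y=(E_R(x_k))_k$. By Lemma~\ref{lem:loc} with coefficients in $R$, the sequence $(E_{Q_n\otimes R}(x_k))_k$ also represents $x$, and $E_RE_{Q_n\otimes R}=E_R$. So $\|\tilde\sigma(x)-x\|_2\ge\epsilon_n\|x-y\|_2$ for all $n$, and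
\begin{equation}\label{eq:gapR}
\|\tilde\sigma(x)-x\|_2\ge\tfrac p{62}\|x-y\|_2 .
\end{equation}
For $r\in R$ we have $[E_R(x_k),1\otimes r]=E_R([x_k,1\otimes r])\to0$, so $y\in1\otimes(R^\omega\cap R')$. By \eqref{eq:gapR}, a fixed $x$ equals $y$; hence $\tilde{\mathcal Q}^{\tilde\sigma}=1\otimes(R^\omega\cap R')$. If $x\perp\tilde{\mathcal Q}^{\tilde\sigma}$, then $\|y\|_2^2=\langle x,y\rangle=0$, and \eqref{eq:gapR} gives $\Delta\ge\frac p{62}$. The sequence $(f_i\otimes1)$ lies in $\tilde{\mathcal Q}$, is orthogonal to $(1\otimes R)^\omega$ because $\operatorname{tr}f_i=0$, and gives $\Delta\le\sqrt{2p}$. So $\frac p{62}\le\Delta(\tilde N\subset\tilde B)\le\sqrt{2p}$, these numbers are strictly decreasing along $(p_k)$, and Proposition~\ref{prop:rigid} shows that the subfactors $N_{p_k}\otimes R\subset B_{p_k}\otimes R$ are pairwise non-isomorphic. None of them is isomorphic to any $N_p\subset B_p$, because $\tilde N^\omega\cap\tilde B'\ne\mathbb C=N_p^\omega\cap B_p'$.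
\end{proof}

By (S2) and (S3), downward basic constructions of these subfactors give a second infinite family with standard invariant $A_3*A_4$, with no member isomorphic to any $D_p\subset N_p$.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
Let $M_0\subset L$ be an $A_3$ and $L\subset M_1$ an $A_4$ subfactor. By Theorem~\ref{thm:liu} the standard invariant of $M_0\subset M_1$ has finite depth or equals $A_3*A_4$. In the first case it has at most one hyperfinite realization by Theorem~\ref{thm:popa}, while $A_3*A_4$ has infinitely many by Theorem~\ref{thm:main}. Now let $M_0\subset L$ be an $A_4$ and $L\subset M_1$ an $A_3$ subfactor. As in the proof of Proposition~\ref{prop:soft}, $M_1\subset\langle M_1,e_L\rangle\subset\langle M_1,e_{M_0}\rangle$ consists of an $A_3$ subfactor below an $A_4$ subfactor. By (S3) the standard invariant of $M_0\subset M_1$ is the dual of that of $M_1\subset\langle M_1,e_{M_0}\rangle$, so it has finite depth or is the dual of $A_3*A_4$, and the latter is realized by all the subfactors $N_{p_k}\subset B_{p_k}$.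
\end{proof}

\begin{thebibliography}{9}

\bibitem{Talk}
\emph{Classifying Small Index Subfactors UC Riverside},
\texttt{https://people.math.osu.edu/penneys.2/talks/PenneysUCR2014.pdf}

\bibitem{Jones}
Jones, Invent. Math. (1983).

\bibitem{Liu}
Z.~Liu, \emph{Composed inclusions of $A_3$ and $A_4$ subfactors}, Adv. Math. 279 (2015).

\bibitem{Popa}
Popa, Invent. Math. (1990).

\end{thebibliography}
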